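\title{Critical values and the Rigidity Conjecture for compositions of polynomials}

\begin{abstract}
We prove the Rigidity Conjecture $R(m,n)$ for all $m,n\ge 1$: if $a$ and $b$ are complex polynomials of degrees at most $m+1$ and $n+1$ with $a\equiv b\equiv X \bmod X^2$ and $a\circ b\equiv X \bmod X^{m+n+2}$, then $a=b=X$. The proof is dynamical. A polynomial $z+\alpha z^{k+1}+\cdots$ with $\alpha\neq0$ has $k$ disjoint attracting basins at $0$, each containing a critical value, whereas $a\circ b$ has at most $m+n$ critical values. The argument extends to any number of factors and to any field of characteristic $0$. We also show that the exponent is sharp, count the factorizations of a truncated power series, and determine the degree of the map given by $m$ consecutive coefficients of the inverse series.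
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Degrees multiply under composition, so two polynomials with $a\circ b=X$ both have degree $1$. How closely can two polynomials of bounded degree imitate a pair of inverses? The following statement, for positive integers $m$ and $n$, is the Rigidity Conjecture of \cite{SFC}.

\medskip
\noindent\textbf{Conjecture $R(m,n)$.} \emph{Let $a,b\in\mathbb C[X]$ satisfy $a\equiv b\equiv X \bmod X^2$, $\deg a\le m+1$ and $\deg b\le n+1$. If $a\circ b\equiv X \bmod X^{m+n+2}$, then $a=b=X$.}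
\medskip

The normalization modulo $X^2$ removes the true inverse pairs such as $(\lambda X,\lambda^{-1}X)$ and $(X+1,X-1)$. The exponent comes from a count. The pair $(a,b)$ has $m+n$ free coefficients, and the congruence asks the $m+n$ coefficients of $X^2,\dots,X^{m+n+1}$ in $a\circ b$ to vanish. With as many equations as unknowns one expects the solution $a=b=X$ to be isolated, and the symmetry $a\mapsto\lambda^{-1}a(\lambda X)$, which contracts every solution to this one as $\lambda\to0$, then leaves no other. A count of this kind proves nothing, however: the equations have integer coefficients, and we shall see that they do acquire other solutions in positive characteristic.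

The conjecture is also a statement about gaps in an inverse series. Let $a^{-1}=X+\sum_{d\ge1}v_dX^{d+1}$ be the compositional inverse of $a$ in $\mathbb C[[X]]$. If $g$ and $h$ are series without constant term and $g\equiv h \bmod X^N$, then $u\circ g\equiv u\circ h \bmod X^N$ for every series $u$, because $g-h$ divides $g^j-h^j$. Taking $u=a^{-1}$ and $u=a$ gives
\begin{equation}\label{eq:inverse}
a\circ b\equiv X \bmod X^N\iff b\equiv a^{-1} \bmod X^N .
\end{equation}
So a given $a$ has a partner $b$ as in the conjecture exactly when $v_{n+1}=\dots=v_{n+m}=0$, and $b$ is then the truncation of $a^{-1}$ to degree at most $n+1$.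

For $m=1$ this settles the matter. Let $C_0=1$ and $C_{d+1}=\sum_{i=0}^dC_iC_{d-i}$ be the Catalan numbers, so that $G(t)=\sum C_dt^d$ satisfies $G-tG^2=1$. For $a=X+\alpha X^2$ the series $g=X\,G(-\alpha X)$ satisfies $g+\alpha g^2=X$, hence $v_d=(-\alpha)^dC_d$. Since $C_{n+1}>0$, the equation $v_{n+1}=0$ forces $a=X$, and then $b=X$ by \eqref{eq:inverse} and the bound on $\deg b$. For $m=2$ and $a=X+\alpha X^2+\beta X^3$, the coefficients of $X^2$ and $X^3$ in $a\circ a^{-1}=X$ give $v_1=-\alpha$ and $v_2=2\alpha^2-\beta$. Single coefficients can now vanish for $a\ne X$, and one has to show that $m$ consecutive ones cannot vanish together.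

\begin{theorem}\label{thm:R}
$R(m,n)$ holds for all $m,n\ge1$.
\end{theorem}

The theorem follows from a bound on the order of contact of a polynomial with the identity. For a nonzero polynomial $g$ let $\operatorname{ord}_0 g$ be the largest $e$ such that $X^e$ divides $g$. For $g\in\mathbb C[X]$ let
\[
\operatorname{CV}(g)=\{g(c): c\in\mathbb C,\ g'(c)=0\}
\]
be its set of \emph{critical values}.

\begin{theorem}\label{thm:order}
Let $f=a_1\circ\dots\circ a_r$ be a composition of nonconstant complex polynomials, with $\deg f\ge2$ and $f(0)=0$. Then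
\[
\operatorname{ord}_0(f-X)\;\le\;1+\#\operatorname{CV}(f)\;\le\;1+\sum_{i=1}^r\#\operatorname{CV}(a_i)\;\le\;1+\sum_{i=1}^r(\deg a_i-1).
\]
\end{theorem}

\begin{theorem}\label{thm:more}
Let $K$ be a field of characteristic $0$, let $m_1,\dots,m_r\ge1$ and $M=\sum_i m_i$. Call $(a_1,\dots,a_r)\in K[X]^r$ \emph{admissible} if $a_i\equiv X \bmod X^2$ and $\deg a_i\le m_i+1$ for all $i$.
\begin{enumerate}
\item[(i)] \emph{(Rigidity.)} If $(a_1,\dots,a_r)$ is admissible and $a_1\circ\dots\circ a_r\equiv X \bmod X^{M+2}$, then $a_i=X$ for all $i$.
\item[(ii)] \emph{(Sharpness.)} For $K=\mathbb C$ the exponent $M+2$ in \textup{(i)} cannot be replaced by $M+1$. In every characteristic $p>0$, statement \textup{(i)} fails for $r=2$, $m_1=m_2=p-1$.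
\item[(iii)] \emph{(Factorization count.)} For $K=\mathbb C$ and every $c\in X+X^2\mathbb C[[X]]$, the equation $a_1\circ\dots\circ a_r\equiv c \bmod X^{M+2}$ has exactly $M!/(m_1!\cdots m_r!)$ admissible solutions counted with multiplicity. In particular it has at least one.
\item[(iv)] \emph{(Inverse series.)} Let $m,n\ge1$. The map that sends $a\in\mathbb C[X]$ with $a\equiv X \bmod X^2$ and $\deg a\le m+1$ to the coefficients of $X^{n+2},\dots,X^{n+m+1}$ in $a^{-1}$ is a finite surjective map $\mathbb C^m\to\mathbb C^m$ of degree $\binom{m+n}{m}$. If these $m$ coefficients vanish, then $a=X$. No $m-1$ of them suffice for this conclusion.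
\end{enumerate}
\end{theorem}

In (iv) the polynomial $a$ is identified with the vector of its coefficients of $X^2,\dots,X^{m+1}$. Multiplicity, finiteness and degree are recalled in Section~\ref{sec:count}.

The idea is to forget the equations and to iterate $f=a\circ b$. If $f=X+\alpha X^{k+1}+\cdots$ with $\alpha\neq0$, then orbits converge to $0$ along $k$ directions, each direction has its own basin, and each basin contains a critical value of $f$ (Section~\ref{sec:dyn}). A counterexample to $R(m,n)$ would have $k\ge m+n+1$, while the chain rule allows $a\circ b$ only $m+n$ critical values (Section~\ref{sec:comp}).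

\section{The case of two quadratic factors}\label{sec:example}

Let $m=n=1$, $a=X+\alpha X^2$ and $b=X+\beta X^2$. Then
\begin{equation}\label{eq:11}
a\circ b=X+(\alpha+\beta)X^2+2\alpha\beta X^3+\alpha\beta^2X^4 .
\end{equation}
The congruence modulo $X^4$ reads $\alpha+\beta=0$, $2\alpha\beta=0$, and this gives $R(1,1)$. To see the dynamical reason, we look at a pair that comes as close to the identity as possible: $\alpha=1$, $\beta=-1$, and
\[
f=a\circ b=X-2X^3+X^4,\qquad f'=(a'\circ b)\,b'=(1+2X-2X^2)(1-2X).
\]
Here $k=2$. There are three critical points, $\tfrac12$ and $c_\pm=\tfrac12(1\pm\sqrt3)$, but only two critical values. Indeed $f(\tfrac12)=a(\tfrac14)=\tfrac5{16}$, while $b$ sends both $c_+$ and $c_-$ to the critical point $-\tfrac12$ of $a$, so that $f(c_\pm)=a(-\tfrac12)=-\tfrac14$.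

On $[c_-,\tfrac12]$ the function $f$ is increasing with $f(0)=0$, and $f(x)-x=x^3(x-2)$. Thus $0<f(x)<x$ on $(0,\tfrac12]$ and $x<f(x)<0$ on $[c_-,0)$. An orbit that starts in one of these intervals stays in it, is monotone, and converges to a fixed point, which can only be $0$. So there are two ways to converge to $0$, from the right and from the left; the critical value $\tfrac5{16}$ takes the first and $-\tfrac14$ takes the second. Both critical values are used up, and a third direction of convergence would find none left. Theorem~\ref{thm:order} holds here with equality throughout: $3=1+2$.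

The example shows why one counts critical values and not critical points. A polynomial of degree $(m+1)(n+1)$ may have $(m+1)(n+1)-1$ critical points, and $k\le\deg f-1$ is no more than the trivial bound $\operatorname{ord}_0(f-X)\le\deg f$. Composition saves nothing on critical points, but it makes many of them share a value.

It also shows why a basin needs a critical value. The branch of $f^{-1}$ that fixes $0$ moves small positive points to the right, and there is no fixed point in $(0,\tfrac12]$ at which they could accumulate. So the branch cannot be iterated forever: it is defined on $(0,\tfrac5{16})$ and breaks down at the critical value. Pulling back points does not suffice in general. The polynomial $x-x^2+x^3$ has no real critical point, since $1-2x+3x^2$ has discriminant $-8$, and it maps the interval $(0,1)$, all of whose points converge to $0$, bijectively onto itself. In the proof below we pull back discs instead, and control their size.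

\section{Critical values in the basins of a parabolic point}\label{sec:dyn}

\begin{proposition}\label{prop:key}
Let $f\in\mathbb C[z]$ have the form $f(z)=z+\alpha z^{k+1}+O(z^{k+2})$ with $\alpha\ne0$ and $k\ge1$. Then $f$ has at least $k$ distinct critical values.
\end{proposition}

This follows from the classical Leau--Fatou theory, for which see \cite[\S10]{Milnor}; we give a complete proof. Throughout the section $f$, $\alpha$, $k$ are as in the proposition, so that $\deg f\ge k+1\ge2$. We write $g^{\circ s}$ for the $s$-th iterate of a map $g$, and $\mathbb D$ for the open unit disc.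

\subsection*{Petals}
Since $f'(0)=1$, the linear term does not decide which points move toward $0$. Near $0$ the map $f$ resembles the time-one map of the flow $\dot z=\alpha z^{k+1}$, and along this flow $w=-1/(k\alpha z^k)$ satisfies $\dot w=1$. In the coordinate $w$ the map $f$ should therefore be close to the translation $w\mapsto w+1$, which maps every right half-plane into itself. The function $z\mapsto w$ is $k$-to-one, so a half-plane corresponds to $k$ regions in the $z$-plane.

Fix $\kappa$ with $\kappa^k=-1/(k\alpha)$ and let $\zeta=e^{2\pi i/k}$. For $R>0$ let $\Omega=\{w:\operatorname{Re}w>R\}$, and for $j=0,\dots,k-1$ put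
\[
\sigma_j(w)=\zeta^j\kappa\,w^{-1/k}\quad(w\in\Omega),\qquad P_j=\sigma_j(\Omega),
\]
with the principal branch of the power. The sets $P_j$ are the \emph{petals} (Figure~\ref{fig:petals}). We have $\sigma_j(w)^k=\kappa^k/w$, and $\sigma_j'(w)=-\sigma_j(w)/(kw)$ is never zero. The petals are pairwise disjoint: if $\sigma_i(w)=\sigma_j(w')$, then taking $k$-th powers gives $w=w'$, and then $\zeta^i=\zeta^j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!15] (0,-1.9) rectangle (4.9,1.9);
\draw (0,-1.9) -- (0,1.9) node[above] {$\operatorname{Re}w=R$};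
\draw (0.8,0) circle (0.4); \fill (0.8,0) circle (0.04);
\draw (1.8,0.1) circle (0.9); \fill (1.8,0.1) circle (0.04);
\draw (3,0.15) circle (1.5); \fill (3,0.15) circle (0.04) node[right] {$w_s$};
\node at (4.5,1.55) {$\Omega$};
\draw[->] (5.3,0) -- (6.7,0) node[midway,above] {$\sigma_j$};
\begin{scope}[shift={(8.6,0)}]
\draw[fill=gray!15] (0,0) -- plot[domain=-29.5:29.5,samples=41] ({\x}:{1.8*pow(cos(3*\x),1/3)}) -- cycle;
\draw[fill=gray!15,rotate=120] (0,0) -- plot[domain=-29.5:29.5,samples=41] ({\x}:{1.8*pow(cos(3*\x),1/3)}) -- cycle;
\draw[fill=gray!15,rotate=240] (0,0) -- plot[domain=-29.5:29.5,samples=41] ({\x}:{1.8*pow(cos(3*\x),1/3)}) -- cycle;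
\node at (0:1.2) {$P_0$}; \node at (120:1.2) {$P_1$}; \node at (240:1.2) {$P_2$};
\fill (0,0) circle (0.04) node[left] {$0$};
\end{scope}
\end{tikzpicture}
\caption{Left: the half-plane $\Omega$, three points of an orbit moving to the right, and about each point the disc whose radius is half the distance to the boundary line. Right: the three petals $P_j=\sigma_j(\Omega)$ at the fixed point $0$ for $k=3$ and $\kappa>0$.}\label{fig:petals}
\end{figure}

\begin{lemma}\label{lem:petal}
There are $R>0$, $B>0$ and holomorphic maps $F_j:\Omega\to\Omega$ such that $f\circ\sigma_j=\sigma_j\circ F_j$ and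
\begin{equation}\label{eq:transl}
|F_j(w)-w-1|\le B|w|^{-1/k}\le\tfrac12\qquad(w\in\Omega).
\end{equation}
In particular $\operatorname{Re}F_j(w)\ge\operatorname{Re}w+\tfrac12$, $f(P_j)\subset P_j$, and $f^{\circ s}(z)\to0$ for $z\in P_j$.
\end{lemma}

\begin{proof}
Write $f(z)=z\,u(z)$ with $u(z)=1+\alpha z^k+O(z^{k+1})$, and choose $\delta>0$ such that $u$ has no zero for $|z|\le\delta$. From $(1+t)^{-k}=1-kt+O(t^2)$ and $2k\ge k+1$ we get
\[
u(z)^{-k}=1-k\alpha z^k+z^{k+1}e(z),
\]
where $e$ is holomorphic and $|e|\le E$ for $|z|\le\delta$. Put $B=|\kappa|^{k+1}E$ and take $R$ so large that $|\kappa|R^{-1/k}\le\delta$ and $BR^{-1/k}\le\frac12$. For $w\in\Omega$ the point $z=\sigma_j(w)$ satisfies $0<|z|=|\kappa||w|^{-1/k}<\delta$ and $wz^k=\kappa^k=-1/(k\alpha)$. Define $F_j(w)$ as the $w$-coordinate of $f(z)$: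
\[
F_j(w)=\frac{\kappa^k}{f(z)^k}=w\,u(z)^{-k}=w+1+\kappa^k z\,e(z).
\]
The last term has modulus at most $B|w|^{-1/k}\le BR^{-1/k}$, which is \eqref{eq:transl}. Hence $\operatorname{Re}F_j(w)\ge\operatorname{Re}w+\frac12$ and $F_j(\Omega)\subset\Omega$.

It remains to see that $f$ does not permute the petals. The function $\theta(w)=f(\sigma_j(w))/\sigma_j(F_j(w))$ is continuous on $\Omega$, and $\theta^k=f(z)^kF_j(w)/\kappa^k=1$. As $\Omega$ is connected, $\theta$ is constant. For real $w>R$ we have $\theta(w)=u(\sigma_j(w))\,(F_j(w)/w)^{1/k}$ with the principal branch, because $F_j(w)/w$ and $F_j(w)$ have the same argument. Both factors tend to $1$ as $w\to+\infty$, so $\theta=1$. This is the relation $f\circ\sigma_j=\sigma_j\circ F_j$, and it gives $f(P_j)\subset P_j$. Finally $|f^{\circ s}(\sigma_j(w))|=|\kappa||F_j^{\circ s}(w)|^{-1/k}\to0$, since $\operatorname{Re}F_j^{\circ s}(w)\ge\operatorname{Re}w+s/2$.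
\end{proof}

A translation has derivative $1$. We need to know that the iterates of $F_j$ do not expand by an unbounded factor, while the room around the orbit grows without bound. The error term in \eqref{eq:transl} may decay too slowly to be summable along an orbit, but its derivative gains one power of $|w|$, and this is enough.

\begin{lemma}\label{lem:dist}
Let $F=F_j$, $w_0\in\Omega$, $w_s=F^{\circ s}(w_0)$ and $\rho_s=\frac12(\operatorname{Re}w_s-R)$. Then $\rho_s\to\infty$, and there is $L<\infty$ with $|(F^{\circ s})'(w_0)|\le L$ for all $s\ge0$.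
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:petal}, $\rho_s\ge\rho_0+s/4$ with $\rho_0>0$. Let $g(w)=F(w)-w-1$. Every point of the closed disc of radius $\rho_s$ about $w_s$ has real part at least $\operatorname{Re}w_s-\rho_s=R+\rho_s$. So the disc lies in $\Omega$, and $|g|\le B\rho_s^{-1/k}$ on it by \eqref{eq:transl}. Cauchy's estimate gives $|g'(w_s)|\le B\rho_s^{-1-1/k}$. By the chain rule and $1+x\le e^x$,
\[
|(F^{\circ s})'(w_0)|=\prod_{i<s}|1+g'(w_i)|\le\exp\Bigl(B\sum_{i\ge0}(\rho_0+i/4)^{-1-1/k}\Bigr)=:L,
\]
and the series converges because $1+1/k>1$.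
\end{proof}

\subsection*{Basins}
A petal is a local object and can be chosen to contain no critical value at all. Inverse branches of $f^{\circ s}$ will leave it, so we pass to the set in which they are confined. The \emph{basin} of $P_j$ is
\[
A_j=\{z\in\mathbb C: f^{\circ s}(z)\in P_j\text{ for all sufficiently large }s\}.
\]

\begin{lemma}\label{lem:basin}
The sets $A_0,\dots,A_{k-1}$ are pairwise disjoint, $P_j\subset A_j$, and $z\in A_j$ if and only if $f(z)\in A_j$. There is $T>0$ such that $|z|<T$ for all $z\in A_j$.
\end{lemma}

\begin{proof}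
The basins are disjoint because the petals are, and $P_j\subset A_j$ because $f(P_j)\subset P_j$. The orbits of $z$ and $f(z)$ differ by a shift of the index, which gives the equivalence. Since $\deg f\ge2$, there is $T>0$ with $|f(z)|\ge2|z|$ for $|z|\ge T$. The orbit of such a point tends to $\infty$, whereas orbits in $A_j$ tend to $0$ by Lemma~\ref{lem:petal}.
\end{proof}

\subsection*{Pulling back discs}
Critical values are the only obstruction to inverting a polynomial on a disc.

\begin{lemma}\label{lem:lift}
Let $p$ be a nonconstant polynomial, $\varphi:\mathbb D\to\mathbb C\setminus\operatorname{CV}(p)$ a holomorphic map, and $z_0$ a point with $p(z_0)=\varphi(0)$. Then there is a holomorphic map $h:\mathbb D\to\mathbb C$ with $h(0)=z_0$ and $p\circ h=\varphi$.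
\end{lemma}

\begin{proof}
Let $Y=\mathbb C\setminus\operatorname{CV}(p)$, $d=\deg p$ and $y\in Y$. The polynomial $p-y$ has only simple roots, so $y$ has $d$ preimages, and these have disjoint open neighborhoods $V_1,\dots,V_d$ that $p$ maps biholomorphically onto open sets. Let $W=Y\cap\bigcap_ip(V_i)$. A point of $W$ has one preimage in each $V_i$ and at most $d$ preimages in all, so $p^{-1}(W)$ is the disjoint union of the sets $V_i\cap p^{-1}(W)$, each mapped biholomorphically onto $W$. Thus $p:p^{-1}(Y)\to Y$ is a covering map. A continuous map from the simply connected space $\mathbb D$ to the base of a covering has a continuous lift with any prescribed value over $\varphi(0)$. The lift $h$ is holomorphic, being locally the composite of $\varphi$ with a holomorphic branch of $p^{-1}$.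
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The $k$ basins are disjoint, so it suffices to show that each contains a critical value of $f$. Fix $j$, drop it from the notation, and suppose that $A\cap\operatorname{CV}(f)=\emptyset$.

We first show that $p=f^{\circ s}$ has no critical value in $A$, for each $s\ge1$. Suppose $p'(x)=0$ and $p(x)\in A$. By the chain rule $f'(f^{\circ i}(x))=0$ for some $i$ with $0\le i<s$, so $y=f^{\circ(i+1)}(x)$ is a critical value of $f$. Its image $f^{\circ(s-i-1)}(y)=p(x)$ lies in $A$, hence $y\in A$ by Lemma~\ref{lem:basin}, contrary to the assumption.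

Take $w_0\in\Omega$, let $w_s$, $\rho_s$, $L$ be as in Lemma~\ref{lem:dist}, and let $z_0=\sigma(w_0)$, so that $p(z_0)=\sigma(w_s)$. The map $\varphi(t)=\sigma(w_s+\rho_st)$ is defined on $\mathbb D$ and takes values in $P\subset A$, so it avoids $\operatorname{CV}(p)$. Lemma~\ref{lem:lift} gives a holomorphic $h_s$ on $\mathbb D$ with $h_s(0)=z_0$ and $p\circ h_s=\varphi$. Since $p(h_s(t))\in A$, also $h_s(t)\in A$, so $|h_s|<T$ on $\mathbb D$ and $|h_s'(0)|\le T$ by Cauchy's estimate.

Now differentiate $p\circ h_s=\varphi$ at $0$ and $p\circ\sigma=\sigma\circ F^{\circ s}$ at $w_0$: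
\[
p'(z_0)\,h_s'(0)=\rho_s\,\sigma'(w_s),\qquad p'(z_0)\,\sigma'(w_0)=\sigma'(w_s)\,(F^{\circ s})'(w_0).
\]
Multiply the first identity by $\sigma'(w_0)$, substitute the second, and cancel $\sigma'(w_s)\ne0$. The result is $h_s'(0)\,(F^{\circ s})'(w_0)=\rho_s\,\sigma'(w_0)$, and therefore
\[
\rho_s\,|\sigma'(w_0)|\le TL\qquad\text{for all } s\ge1 .
\]
This is impossible, since $\sigma'(w_0)\neq0$ and $\rho_s\to\infty$.
\end{proof}

\begin{remark}\label{rem:poly}
That $f$ is a polynomial was used twice: for the bound $T$ and in Lemma~\ref{lem:lift}. The proposition fails for other maps with the same local form. The rational map $z/(1-z)=z+z^2+\cdots$ has no critical point. For it $\sigma(w)=-1/w$ and $F(w)=w+1$, and the pullback $h_s(t)=-1/(w_0+\rho_st)$ has a pole in $\mathbb D$ as soon as $\rho_s>|w_0|$. The entire function $e^z-1=z+z^2/2+\cdots$ has no critical point either; it omits the value $-1$, so the conclusion of Lemma~\ref{lem:lift} fails for discs through $-1$.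
\end{remark}

\section{Compositions and rigidity}\label{sec:comp}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Since $\deg f\ge2$, the polynomial $f-X$ is nonzero, and it vanishes at $0$. If $f'(0)\ne1$, then $\operatorname{ord}_0(f-X)=1$ and the first inequality holds. Otherwise $\operatorname{ord}_0(f-X)=k+1$ with $k\ge1$, and $k\le\#\operatorname{CV}(f)$ by Proposition~\ref{prop:key}.

For the second inequality let $f'(z)=0$ and put $y_i=a_{i+1}\circ\dots\circ a_r(z)$, with $y_r=z$. The chain rule gives $\prod_ia_i'(y_i)=0$, so $a_i(y_i)\in\operatorname{CV}(a_i)$ for some $i$, and $f(z)=a_1\circ\dots\circ a_{i-1}(a_i(y_i))$. Hence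
\[
\operatorname{CV}(f)\subset\bigcup_{i=1}^r a_1\circ\dots\circ a_{i-1}\bigl(\operatorname{CV}(a_i)\bigr),
\]
and the $i$-th set has at most $\#\operatorname{CV}(a_i)$ elements. Finally $a_i'$ is a nonzero polynomial of degree $\deg a_i-1$, so $a_i$ has at most $\deg a_i-1$ critical points.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(i)} and Theorem~\ref{thm:R}]
Let first $K=\mathbb C$ and $f=a_1\circ\dots\circ a_r$. Suppose $f\ne X$. Since $f\equiv X \bmod X^2$, we have $f(0)=0$ and $\deg f\ge2$. Theorem~\ref{thm:order} gives $\operatorname{ord}_0(f-X)\le1+\sum_im_i=M+1$, against the hypothesis $\operatorname{ord}_0(f-X)\ge M+2$. So $f=X$, and $\prod_i\deg a_i=1$. Each $a_i$ has degree $1$ and is congruent to $X$ modulo $X^2$, so $a_i=X$. The case $r=2$ is Theorem~\ref{thm:R}.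

For general $K$ of characteristic $0$, let $K_0\subset K$ be the field generated over $\mathbb Q$ by the coefficients of the $a_i$. It is a finite extension of a field $\mathbb Q(t_1,\dots,t_e)$ of rational functions. Since $\mathbb C$ is uncountable, it contains $e$ elements algebraically independent over $\mathbb Q$, so $\mathbb Q(t_1,\dots,t_e)$ embeds in $\mathbb C$; since $\mathbb C$ is algebraically closed, the embedding extends to $K_0$. Applied to coefficients, the embedding is injective and preserves degrees, compositions and congruences. The images of the $a_i$ equal $X$ by the complex case, and so do the $a_i$.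
\end{proof}

The embedding is the only place where the characteristic enters, and it cannot be avoided.

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(ii)}, characteristic $p$]
Take $a_1=X+X^p$ and $a_2=X-X^p$, of degree $p=m_i+1$. In characteristic $p$ we have $(X-X^p)^p=X^p-X^{p^2}$, also for $p=2$, where $-1=1$. Hence $a_1\circ a_2=X-X^{p^2}$. Here $M+2=2p\le p^2$, so $a_1\circ a_2\equiv X \bmod X^{M+2}$, although $a_1\ne X$.
\end{proof}

For $p=2$ this is the degeneration of the equation $2\alpha\beta=0$ coming from \eqref{eq:11}.

\section{Weighted homogeneous systems and counting}\label{sec:count}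

Rigidity says that a certain polynomial map from $\mathbb C^M$ to itself has the fiber $\{0\}$ over $0$. For a map with a scaling symmetry, this one fiber controls all the others.

Let $S=\mathbb C[x_1,\dots,x_N]$, $N\ge1$, and give $x_i$ a positive integer weight $w_i$. Let $S_e$ be the span of the monomials of weight $e$; its elements are called \emph{weighted homogeneous of degree $e$}. Comparing powers of $\lambda$ shows that $\Phi\in S_e$ if and only if $\Phi(\lambda^{w_1}x_1,\dots,\lambda^{w_N}x_N)=\lambda^e\,\Phi(x)$ for all $\lambda\ne0$. The \emph{Hilbert series} of a graded vector space $V=\bigoplus_{e\ge0}V_e$ with finite-dimensional pieces is $H_V(q)=\sum_e(\dim V_e)q^e$; counting monomials gives $H_S(q)=\prod_i(1-q^{w_i})^{-1}$.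

A polynomial map $\Phi=(\Phi_1,\dots,\Phi_N):\mathbb C^N\to\mathbb C^N$ is \emph{finite} if $S$ is a finitely generated module over $\mathbb C[\Phi_1,\dots,\Phi_N]$, and its \emph{degree} is then the degree of the field extension $\mathbb C(x_1,\dots,x_N)/\mathbb C(\Phi_1,\dots,\Phi_N)$. For $c\in\mathbb C^N$ the \emph{fiber algebra} $S/(\Phi_1-c_1,\dots,\Phi_N-c_N)$ of a finite map is finite-dimensional, so it is the product of its localizations at its maximal ideals. By the Nullstellensatz these ideals correspond to the solutions of $\Phi(x)=c$. The \emph{multiplicity} of a solution is the dimension of its local factor, so the number of solutions counted with multiplicity is the dimension of the fiber algebra.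

We use one textbook fact, the Cohen--Macaulay property of the polynomial ring in graded form. If $\Phi_1,\dots,\Phi_N$ are weighted homogeneous of positive degrees and $S/(\Phi_1,\dots,\Phi_N)$ is finite-dimensional (a \emph{homogeneous system of parameters}), then they form a \emph{regular sequence}: multiplication by $\Phi_j$ is injective on $S/(\Phi_1,\dots,\Phi_{j-1})$ for each $j$.

\begin{lemma}\label{lem:hsop}
Let $\Phi_j\in S_{d_j}$ with $d_j\ge1$ for $j=1,\dots,t$, and suppose that the origin is the only common zero of $\Phi_1,\dots,\Phi_t$ in $\mathbb C^N$.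
\begin{enumerate}
\item[(a)] $t\ge N$.
\item[(b)] If $t=N$, then $\Phi:\mathbb C^N\to\mathbb C^N$ is finite and surjective of degree $D=\prod_jd_j\big/\prod_iw_i$, and every equation $\Phi(x)=c$ has exactly $D$ solutions counted with multiplicity.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $I=(\Phi_1,\dots,\Phi_t)$. Each $x_i$ vanishes on the zero set of $I$, so by the Nullstellensatz a power of $x_i$ lies in $I$, and $S/I$ is spanned by finitely many monomials. Choose monomials $s_1,\dots,s_D$, of weights $e_1,\dots,e_D$, whose classes form a basis of $S/I$; here $D\ge1$ because $1\notin I$. Let $Q=\mathbb C[y_1,\dots,y_t]$ with $y_j$ of weight $d_j$, acting on $S$ through $y_j\mapsto\Phi_j$, and consider the $Q$-linear map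
\[
\pi:Q^D\to S,\qquad(q_1,\dots,q_D)\mapsto\sum_\nu q_\nu(\Phi)\,s_\nu .
\]
It preserves weights if the $\nu$-th basis vector of $Q^D$ is given weight $e_\nu$.

The map $\pi$ is surjective. We show by induction on $e$ that $S_e$ lies in the image. Write $s\in S_e$ as $\sum_\nu\lambda_\nu s_\nu+\sum_j\Phi_ju_j$ with $\lambda_\nu\in\mathbb C$ and $u_j\in S$. Taking components of weight $e$, we may assume $u_j\in S_{e-d_j}$, where $S_{e'}=0$ for $e'<0$. Since $d_j\ge1$, each $u_j$ is in the image by induction, and then so is $s$. Thus $S$ is a finitely generated module over $\mathbb C[\Phi_1,\dots,\Phi_t]$. Each $x_i$ is therefore integral over this ring, so $\mathbb C(x_1,\dots,x_N)$ is algebraic over $\mathbb C(\Phi_1,\dots,\Phi_t)$, and comparing transcendence degrees gives (a).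

Let $t=N$ and $I_j=(\Phi_1,\dots,\Phi_j)$. Multiplication by $\Phi_j$ on $S/I_{j-1}$ raises weights by $d_j$, is injective, and has cokernel $S/I_j$. Hence $H_{S/I_j}=(1-q^{d_j})H_{S/I_{j-1}}$, and
\begin{equation}\label{eq:hilb}
\sum_{\nu=1}^Dq^{e_\nu}=H_{S/I}(q)=\frac{\prod_{j}(1-q^{d_j})}{\prod_i(1-q^{w_i})}.
\end{equation}
The Hilbert series of $Q^D$ is $\sum_\nu q^{e_\nu}\cdot\prod_j(1-q^{d_j})^{-1}$, which equals $H_S$ by \eqref{eq:hilb}. So in each weight $\pi$ is a surjection between spaces of the same finite dimension, and $\pi$ is an isomorphism: $S$ is a free $Q$-module of rank $D$. In particular $Q\to S$ is injective, and $Q$ may be identified with $\mathbb C[\Phi_1,\dots,\Phi_N]$. Both products in \eqref{eq:hilb} have $N$ factors and $(1-q^d)/(1-q)\to d$ as $q\to1$, so letting $q\to1$ gives $D=\prod_jd_j/\prod_iw_i$.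

Inverting the nonzero elements of $Q$ turns $S$ into a domain of dimension $D$ over the fraction field of $Q$. Such a domain is a field, and it is the fraction field of $S$; so $\Phi$ has degree $D$. For $c\in\mathbb C^N$ and $\mathfrak m=(y_1-c_1,\dots,y_N-c_N)\subset Q$, the fiber algebra is $S/\mathfrak mS\cong(Q/\mathfrak m)^D$, of dimension $D$. As $D\ge1$, every fiber is nonempty.
\end{proof}

The scaling symmetry in our problem is conjugation by a linear map. For a series $u\equiv X \bmod X^2$ and $\lambda\ne0$ let $u^\lambda(X)=\lambda^{-1}u(\lambda X)$. The coefficient of $X^{l+1}$ in $u^\lambda$ is $\lambda^l$ times that in $u$, and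
\begin{equation}\label{eq:scale}
(u_1\circ u_2)^\lambda=u_1^\lambda\circ u_2^\lambda,\qquad (u^{-1})^\lambda=(u^\lambda)^{-1}.
\end{equation}
So the coefficient of $X^{l+1}$ should have weight $l$.

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(ii)} for $K=\mathbb C$, and of \textup{(iii)}]
Write $a_i=X+\sum_{l=1}^{m_i}x_{i,l}X^{l+1}$ and let $S=\mathbb C[x_{i,l}]$, a polynomial ring in $M$ variables with $x_{i,l}$ of weight $l$. Let $\Phi_d\in S$ be the coefficient of $X^{d+1}$ in $a_1\circ\dots\circ a_r$. By \eqref{eq:scale}, replacing each $x_{i,l}$ by $\lambda^lx_{i,l}$ multiplies $\Phi_d$ by $\lambda^d$, so $\Phi_d\in S_d$.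

The congruence $a_1\circ\dots\circ a_r\equiv X \bmod X^{M+1}$ is the system $\Phi_1=\dots=\Phi_{M-1}=0$ of $M-1$ equations in $M$ variables. By Lemma~\ref{lem:hsop}(a) it has a solution other than the origin, that is, an admissible tuple with some $a_i\ne X$. This proves (ii).

For $c=X+\sum_{d\ge1}c_dX^{d+1}$, the congruence in (iii) is the system $\Phi_d=c_d$, $1\le d\le M$. By part (i) the origin is the only common zero of $\Phi_1,\dots,\Phi_M$. The degrees have product $M!$ and the weights have product $m_1!\cdots m_r!$, so (iii) is Lemma~\ref{lem:hsop}(b).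
\end{proof}

For two quadratic factors, \eqref{eq:11} gives the system $\alpha+\beta=c_1$, $2\alpha\beta=c_2$. Its solutions are the two orderings of the roots of $Y^2-c_1Y+c_2/2$, in agreement with $2!/(1!\,1!)=2$.

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(iv)}]
Write $a=X+\sum_{l=1}^mx_lX^{l+1}$ with $x_l$ of weight $l$, and $g=a^{-1}=X+\sum_{d\ge1}v_dX^{d+1}$. The identity $a\circ g=X$ reads $g=X-\sum_lx_l\,g^{l+1}$. For $l\ge1$ the coefficient of $X^{d+1}$ in $g^{l+1}$ is a polynomial in $v_1,\dots,v_{d-1}$, so by induction on $d$ each $v_d$ is a polynomial in $x_1,\dots,x_m$. By \eqref{eq:scale} it is weighted homogeneous of degree $d$. The map in the theorem is $(v_{n+1},\dots,v_{n+m})$.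

Suppose $v_{n+1}=\dots=v_{n+m}=0$ at $a$, and let $b$ be the truncation of $a^{-1}$ to degree at most $n+1$. Then $b\equiv a^{-1} \bmod X^{m+n+2}$, so $a\circ b\equiv X \bmod X^{m+n+2}$ by \eqref{eq:inverse}, and $a=X$ by Theorem~\ref{thm:R}. Thus the origin is the only common zero, and Lemma~\ref{lem:hsop}(b) shows that the map is finite and surjective of degree
\[
\frac{(n+1)(n+2)\cdots(n+m)}{1\cdot2\cdots m}=\binom{m+n}{m}.
\]
By Lemma~\ref{lem:hsop}(a), any $m-1$ of the polynomials $v_{n+1},\dots,v_{n+m}$ have a common zero other than the origin, that is, they vanish at some $a\ne X$.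
\end{proof}

For $m=1$ the map is $\alpha\mapsto C_{n+1}(-\alpha)^{n+1}$, as computed in Section~\ref{sec:intro}, and its degree is $n+1=\binom{n+1}{1}$.

\begin{thebibliography}{9}

\bibitem{Milnor}
Milnor, \emph{Dynamics in One Complex Variable}.

\bibitem{SFC}
\emph{The Strong Factorial Conjecture},
\texttt{http://repository.ubn.ru.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 2066/\allowbreak 119905/\allowbreak 119905.pdf?\allowbreak sequence=1}.

\end{thebibliography}
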